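\title{A pro-$p$ group with a nontrivial perfect image}

\begin{abstract}
We show that for every prime $p$ there is a countably based pro-$p$ group with a nontrivial perfect image under an abstract homomorphism. In particular, a prosoluble group can have such an image. The group is the congruence subgroup of $\mathrm{SL}_3$ over the ring of power series over $\mathbb{F}_p$ in countably many variables. The perfect image comes from a non-closed ideal modulo which every series without constant term is a $p$-th power of such a series. This ideal is built by transfinite recursion, and the Chevalley--Warning theorem guarantees that at each step some linear form behaves like a new variable. It follows that free pro-$p$ and free prosoluble groups of infinite rank, and a Cartesian product of finite $p$-groups, have nontrivial perfect images.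
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{profinite group} is an inverse limit of finite groups with the limit topology. It is compact, and its open normal subgroups form a base of neighborhoods of $1$. It is \emph{prosoluble} if it is an inverse limit of finite soluble groups, equivalently if all its continuous finite images are soluble, and it is \emph{pro-$p$} if it is an inverse limit of finite $p$-groups. Finite $p$-groups are nilpotent, so pro-$p$ groups are prosoluble. A profinite group is \emph{finitely generated} if it has a dense finitely generated subgroup, and \emph{countably based} if its topology has a countable base. We write $[x,y]=x^{-1}y^{-1}xy$ and let $G'=[G,G]$ be the subgroup generated (abstractly) by all commutators. A group $Q$ is \emph{perfect} if $Q=Q'$. By an \emph{image} of a profinite group $G$ we mean a quotient $G/K$ by an arbitrary normal subgroup $K$; the image is \emph{continuous} if $K$ is closed.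

Every quotient of a perfect group is perfect, and a nontrivial soluble group is not perfect, so a soluble group has no nontrivial perfect image. One may ask how much of this survives the passage to an inverse limit, and the first cases suggest that all of it does. A nontrivial continuous image of a prosoluble group has a nontrivial finite soluble quotient, so it is not perfect. An inverse limit of finite soluble groups of derived length at most $\ell$ is a subgroup of their Cartesian product, hence is soluble as an abstract group. Finally, it is known, and recalled with the statement of the problem in \cite{GG}, that a finitely generated prosoluble group has no nontrivial perfect image. The following problem is posed in \cite{GG}.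

\begin{quote}
\emph{Does there exist a prosoluble group with a nontrivial perfect image?}
\end{quote}

By the observations above, such a group is not finitely generated, its finite continuous quotients have unbounded derived length, and the kernel is not closed. Such groups do exist.

\begin{theorem}\label{thm:main}
For every prime $p$ there is a countably based pro-$p$ group with a nontrivial perfect image. In particular, there is a prosoluble group with a nontrivial perfect image.
\end{theorem}

We now describe the group. Fix a prime $p$ and put $F=\mathbb{F}_p$. Let $\Lambda=F[[x_1,x_2,\dots]]$ be the set of all formal sums $\sum_M\lambda_M M$, where $M$ runs over the monomials in commuting variables $x_1,x_2,\dots$ (each monomial involves finitely many variables) and the coefficients $\lambda_M\in F$ are arbitrary. A monomial has only finitely many factorizations $M=M'M''$, so the usual product makes $\Lambda$ a commutative ring. Let $\mathfrak{m}$ be the ideal of series with zero constant term. For $r\in\mathfrak{m}$ the power $r^j$ contains no monomial of degree less than $j$, so $\sum_{j\ge0}(-r)^j$ is a well-defined series, and it is the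 inverse of $1+r$. Hence $\Lambda$ is a local ring with maximal ideal $\mathfrak{m}$ and residue field $F$.

For $k\ge1$ let
\[
\Lambda_k=F[x_1,\dots,x_k]/(x_1,\dots,x_k)^k ,
\]
a finite ring whose maximal ideal $\mathfrak{m}_k=(x_1,\dots,x_k)$ satisfies $\mathfrak{m}_k^k=0$. It has as basis the monomials in $x_1,\dots,x_k$ of degree less than $k$; we say that these monomials \emph{survive} in $\Lambda_k$. Deleting all other monomials defines a surjective ring homomorphism $\pi_k\colon\Lambda\to\Lambda_k$, and likewise maps $\Lambda_{k+1}\to\Lambda_k$. Each monomial survives in $\Lambda_k$ for all large $k$, so $\Lambda=\varprojlim\Lambda_k$. Thus $\Lambda$ is a profinite ring, and the kernels of the $\pi_k$ form a base of neighborhoods of $0$. Put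
\[
\Gamma=\ker\bigl(\mathrm{SL}_3(\Lambda)\to\mathrm{SL}_3(F)\bigr),\qquad
\Gamma_k=\ker\bigl(\mathrm{SL}_3(\Lambda_k)\to\mathrm{SL}_3(F)\bigr).
\]
Since $\mathfrak{m}_k$ is nilpotent, $1+M_3(\mathfrak{m}_k)$ is a group, and its order $|\mathfrak{m}_k|^9$ is a power of $p$. So $\Gamma_k$ is a finite $p$-group, and $\Gamma=\varprojlim\Gamma_k$ is a countably based pro-$p$ group. Theorem~\ref{thm:main} is the combination of a statement about the ring and a statement about the group.

\begin{theorem}\label{thm:ideal}
There is a non-closed ideal $I\subset\mathfrak{m}$ of $\Lambda$ with $x_1\notin I$ such that every $r\in\mathfrak{m}$ is congruent modulo $I$ to $a^p$ for some $a\in\mathfrak{m}$.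
\end{theorem}

\begin{theorem}\label{thm:group}
With $I$ as in Theorem~\ref{thm:ideal}, the image of $\Gamma$ in $\mathrm{SL}_3(\Lambda/I)$ is a nontrivial perfect group. Every element of it is a product of at most $14$ commutators.
\end{theorem}

The last theorem limits the perfect images of pro-$p$ groups and transfers the example to more familiar groups.

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(a)] A finitely generated pro-$p$ group has no nontrivial perfect image. A perfect image of any pro-$p$ group has no nontrivial finite quotient.
\item[(b)] A free pro-$p$ group of rank $d$ has a nontrivial perfect image if and only if $d$ is infinite. The same holds for free prosoluble groups.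
\item[(c)] The Cartesian product $\prod_k\Gamma_k$ of finite $p$-groups has a nontrivial perfect image.
\end{enumerate}
\end{theorem}

Part (a) is proved in Section~\ref{sec:limits}. Section~\ref{sec:sl3} deduces Theorem~\ref{thm:group} from Theorem~\ref{thm:ideal}, Section~\ref{sec:roots} proves Theorem~\ref{thm:ideal}, which is the heart of the paper, and Section~\ref{sec:free} proves parts (b) and (c). All proofs are in ZFC. The known fact about finitely generated prosoluble groups is used only once, for free prosoluble groups of finite rank in part (b).

\section{What a perfect image of a pro-$p$ group cannot be}\label{sec:limits}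

Let $G$ be a pro-$p$ group and $K$ a normal subgroup. Then $G/K$ is perfect exactly when $G=KG'$, and we want to conclude that $G'\le K$. The difficulty is that $K$ is not closed, so a limit of elements of $K$ need not lie in $K$. The remedy is to find inside $K$ a compact set that already fills the derived group of every finite quotient. The following bound on the number of commutators provides one; see \cite[Ch.~1]{DDMS}, in the proof that $G'$ is closed.

\begin{lemma}\label{lem:width}
Let $P$ be a nilpotent group generated by $y_1,\dots,y_d$. Then every element of $P'$ has the form $[y_1,g_1]\cdots[y_d,g_d]$ with $g_i\in P$.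
\end{lemma}

\begin{proof}
We use the identities $[x,gh]=[x,h]\,[x,g]^h$ and $[xx',h]=[x,h]^{x'}[x',h]$, where $u^h=h^{-1}uh$, and induct on the nilpotency class $c$. For $c\le1$ take $g_i=1$. Let $c\ge2$, and let $\gamma_1=P$, $\gamma_{j+1}=[\gamma_j,P]$ be the lower central series, so that $\gamma_c$ is central. By the identities, the map $P\times\gamma_{c-1}\to\gamma_c$, $(x,h)\mapsto[x,h]$, is multiplicative in each argument. Its values generate the abelian group $\gamma_c$. Writing $x$ as a word in the $y_i^{\pm1}$ gives $[x,h]=\prod_i[y_i,h]^{n_i}=\prod_i[y_i,h^{n_i}]$ for some integers $n_i$, and $[y_i,h][y_i,h']=[y_i,hh']$. So every $t\in\gamma_c$ equals $\prod_i[y_i,h_i]$ with $h_i\in\gamma_{c-1}$. Now let $z\in P'$. By induction applied to $P/\gamma_c$ we have $z=\prod_i[y_i,g_i]\cdot t$ with $t=\prod_i[y_i,h_i]\in\gamma_c$ as above. Since $[y_i,h_i]$ is central, $[y_i,h_ig_i]=[y_i,g_i][y_i,h_i]$, and therefore $z=\prod_i[y_i,h_ig_i]$.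
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(a)]
Let $G$ be a pro-$p$ group in which $g_1,\dots,g_d$ generate a dense subgroup, and let $K$ be a normal subgroup with $G=KG'$. Write $g_i=y_iz_i$ with $y_i\in K$ and $z_i\in G'$. Let $U$ be an open normal subgroup, $P=G/U$, and let $H\le P$ be generated by the images of the $y_i$. The images of the $g_i$ generate $P$ and lie in $HP'$, so $HP'=P$. If $H$ were proper it would lie in a maximal subgroup of the finite $p$-group $P$; such a subgroup is normal of index $p$ and so contains $P'$, a contradiction. Hence $H=P$.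

The set $X=\{[y_1,u_1]\cdots[y_d,u_d]:u_i\in G\}$ is a continuous image of $G^d$, so it is compact and therefore closed. By Lemma~\ref{lem:width}, $XU=G'U$ for every open normal $U$. Hence $G'\subset\bigcap_U XU=X$. Each $[y_i,u_i]=y_i^{-1}y_i^{u_i}$ lies in $K$, so $G'\subset X\subset K$ and $G=KG'=K$.

For the second statement, let $G$ be any pro-$p$ group and let $b$ be an integer prime to $p$. We claim that every $g\in G$ is a $b$-th power. For $U$ open and normal choose $b'$ with $bb'\equiv1$ modulo $|G/U|$; then $g^{b'}$ lies in the closed set $A_U=\{k\in G:k^b\in gU\}$. Since $A_{U\cap U'}\subset A_U\cap A_{U'}$, compactness gives $k\in\bigcap_UA_U$, and $k^b=g$. Now let $Q$ be a finite abstract image of $G$, of order $p^ab$ with $p\nmid b$. If $g=k^b$, the images in $Q$ satisfy $\bar g^{\,p^a}=\bar k^{\,|Q|}=1$. So every element of $Q$ has $p$-power order, and $Q$ is a $p$-group by Cauchy's theorem. A finite quotient of a perfect image of $G$ is thus a perfect finite $p$-group, hence trivial.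
\end{proof}

Finite generation entered in the choice of finitely many $y_i\in K$ that generate every finite continuous quotient; this is what made $X$ compact. The second statement shows that the group we are looking for is infinite and invisible to finite groups.

\section{From an ideal of products to a perfect group}\label{sec:sl3}

Let $S$ be a commutative ring and $J$ an ideal such that every element of $1+J$ is a unit. Put
\[
\mathrm{SL}_3(S,J)=\ker\bigl(\mathrm{SL}_3(S)\to\mathrm{SL}_3(S/J)\bigr),
\]
so that $\Gamma=\mathrm{SL}_3(\Lambda,\mathfrak{m})$ and $\Gamma_k=\mathrm{SL}_3(\Lambda_k,\mathfrak{m}_k)$. For $i\ne j$ let $e_{ij}(s)=1+sE_{ij}$, where $E_{ij}$ is the matrix unit, and for a unit $u$ let $h_{12}(u)=\mathrm{diag}(u,u^{-1},1)$ and $h_{23}(u)=\mathrm{diag}(1,u,u^{-1})$. The group $\mathrm{SL}_3(S,J)$ contains $e_{ij}(s)$ for $s\in J$ and $h_{12}(u),h_{23}(u)$ for $u\in1+J$; note that $(1+s)^{-1}=1-s(1+s)^{-1}\in 1+J$. In these groups commutators of elementary matrices multiply the entries, so perfectness of the group becomes a property of the multiplication in $J$. First we need to know that elementary and diagonal matrices account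 for the whole group, with a bounded number of factors.

\begin{lemma}\label{lem:LDU}
Every $g\in\mathrm{SL}_3(S,J)$ is a product of six matrices $e_{ij}(s)$ with $s\in J$, one matrix $h_{12}(u)$ and one matrix $h_{23}(u')$ with $u,u'\in1+J$.
\end{lemma}

\begin{proof}
An element of $\mathrm{SL}_3(S,J)$ has diagonal entries in $1+J$, which are units, and off-diagonal entries in $J$. So Gaussian elimination needs no pivoting and stays inside the group. The matrix
\[
g'=e_{31}(-g_{31}/g_{11})\,e_{21}(-g_{21}/g_{11})\,g
\]
lies in $\mathrm{SL}_3(S,J)$ and has zeros in positions $(2,1)$ and $(3,1)$. Then $g''=e_{32}(-g'_{32}/g'_{22})\,g'$ lies in $\mathrm{SL}_3(S,J)$ and is upper triangular. Let $d=\mathrm{diag}(u_1,u_2,u_3)$ be its diagonal part. Then $u_i\in1+J$ and $u_1u_2u_3=\det g''=1$, so $d=h_{12}(u_1)h_{23}(u_1u_2)$. The matrix $w=d^{-1}g''$ is upper unitriangular with $w_{12},w_{13},w_{23}\in J$, and $w=e_{23}(w_{23})e_{13}(w_{13})e_{12}(w_{12})$ because $E_{23}E_{13}=E_{23}E_{12}=E_{13}E_{12}=0$. Thus $g$ is a product of three lower elementary matrices, $d$ and $w$.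
\end{proof}

\begin{proposition}\label{prop:perfect}
Suppose in addition that every element of $J$ is a product $ab$ with $a,b\in J$. Then every element of $\mathrm{SL}_3(S,J)$ is a product of at most $14$ commutators of elements of $\mathrm{SL}_3(S,J)$. In particular the group is perfect, and it is nontrivial if $J\ne0$.
\end{proposition}

\begin{proof}
Let $\{i,j,k\}=\{1,2,3\}$, $x=e_{ik}(a)$ and $y=e_{kj}(b)$. Then
\[
xy=1+aE_{ik}+bE_{kj}+abE_{ij},\qquad yx=1+aE_{ik}+bE_{kj},
\]
and $yx\,e_{ij}(ab)=xy$ because $E_{ik}E_{ij}=E_{kj}E_{ij}=0$. Hence $e_{ij}(ab)=[e_{ik}(a),e_{kj}(b)]$. This is where the third index is needed. By hypothesis every $e_{ij}(s)$ with $s\in J$ is therefore a commutator in $\mathrm{SL}_3(S,J)$.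

Let $u\in1+J$ and write $u=1+ab$ with $a,b\in J$. In the upper left $2\times2$ block,
\[
e_{21}(b/u)\,h_{12}(u)\,e_{12}(a/u)=\begin{pmatrix}u&0\\ b&u^{-1}\end{pmatrix}\begin{pmatrix}1&a/u\\0&1\end{pmatrix}
=\begin{pmatrix}1+ab&a\\ b&1\end{pmatrix}=e_{12}(a)\,e_{21}(b),
\]
where the lower right entry is $(ab+1)/u=1$. So $h_{12}(u)=e_{21}(-b/u)\,e_{12}(a)\,e_{21}(b)\,e_{12}(-a/u)$ is a product of four elementary matrices over $J$. The same computation in the lower right block treats $h_{23}(u)$. By Lemma~\ref{lem:LDU}, every element is a product of $6+4+4=14$ elementary matrices over $J$, each of them a commutator. If $0\ne s\in J$ then $e_{12}(s)\ne1$.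
\end{proof}

\begin{example}\label{ex:model}
Let $S$ be the $F$-algebra with basis $t^e$, where $e$ runs over the rational numbers in $[0,1)$ whose denominator is a power of $p$, and where $t^et^{e'}$ equals $t^{e+e'}$ if $e+e'<1$ and $0$ otherwise. Let $J$ be the span of the $t^e$ with $e>0$. Elements of $J$ are nilpotent, so $1+J$ consists of units. In characteristic $p$ the map $a\mapsto a^p$ is additive and fixes $\mathbb{F}_p$, so $\sum\lambda_et^e=(\sum\lambda_et^{e/p})^p$. Thus every $s\in J$ equals $a\cdot a^{p-1}$ with $a\in J$, and $\mathrm{SL}_3(S,J)$ is a nontrivial perfect group. Theorem~\ref{thm:ideal} produces a quotient of the profinite ring $\Lambda$ with the same feature: $p$-th roots can be extracted in the maximal ideal indefinitely.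
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:group}, assuming Theorem~\ref{thm:ideal}]
Let $S=\Lambda/I$ and $J=\mathfrak{m}/I$. Elements of $1+J$ are images of elements of $1+\mathfrak{m}$, hence units. The image $Q$ of $\Gamma$ lies in $\mathrm{SL}_3(S,J)$. It contains all $e_{ij}(s)$, $h_{12}(1+s)$ and $h_{23}(1+s)$ with $s\in J$, since $s$ lifts to $\mathfrak{m}$. So $Q=\mathrm{SL}_3(S,J)$ by Lemma~\ref{lem:LDU}. Every $s\in J$ equals $a^p=a\cdot a^{p-1}$ with $a\in J$, and $a^{p-1}\in J$ as $p\ge2$. Also $J\ne0$, because $x_1\notin I$. Proposition~\ref{prop:perfect} applies.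
\end{proof}

Thus $Q\cong\Gamma/\bigl(\Gamma\cap(1+M_3(I))\bigr)$ is a nontrivial perfect image of $\Gamma$, and Theorem~\ref{thm:main} is reduced to Theorem~\ref{thm:ideal}.

\section{Extracting $p$-th roots inside the power series ring}\label{sec:roots}

\subsection{The obstacles}

An ideal as in Theorem~\ref{thm:ideal} satisfies $\mathfrak{m}=I+\mathfrak{m}^2$ and $I\ne\mathfrak{m}$. In a power series ring in finitely many variables this is impossible: the maximal ideal is finitely generated, and Nakayama's lemma gives $I=\mathfrak{m}$. In $\Lambda$ it is impossible for closed ideals.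

\begin{lemma}\label{lem:dense}
If $I\subset\mathfrak{m}$ is an ideal of $\Lambda$ with $\mathfrak{m}=I+\mathfrak{m}^2$, then $I$ is dense in $\mathfrak{m}$. If moreover $I\neq\mathfrak{m}$, then $I$ is not closed.
\end{lemma}

\begin{proof}
Put $I_k=\pi_k(I)$, an ideal of $\Lambda_k$. Then $\mathfrak{m}_k=I_k+\mathfrak{m}_k^2$. Multiplying by $\mathfrak{m}_k^{j-1}$ gives $\mathfrak{m}_k^j\subset I_k+\mathfrak{m}_k^{j+1}$ for all $j\ge1$, so $\mathfrak{m}_k\subset I_k+\mathfrak{m}_k^k=I_k$. Thus $\mathfrak{m}\subset I+\ker\pi_k$ for all $k$, which is the density.
\end{proof}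

So no homomorphism $\pi_k$ can detect that $x_1\notin I$. The way around this is that membership in an abstract ideal involves only finitely many generators. We shall choose an element $a_r\in\mathfrak{m}$ for each $r\in\mathfrak{m}$ and let $I$ be generated by the elements $r-a_r^p$. To prove $x_1\notin I$ it suffices to find, for each \emph{finite} set of generators, a ring homomorphism from $\Lambda$ that kills these generators but not $x_1$. The homomorphism may depend on the finite set.

\subsection{One and two relations}

For $s_1,\dots,s_K\in\tau F[[\tau]]$, setting $x_k=0$ for $k>K$ and then $x_k=s_k$ for $k\le K$ defines a ring homomorphism $\Lambda\to F[[\tau]]$. Consider one relation $r-a^p$, and suppose first that $a=x_2$ and that $x_2$ does not occur in $r$. Send $x_1\mapsto\tau^p$ and $x_k\mapsto0$ for $k\ge3$. Then $r$ goes to a series $\sum_{k\ge1}\lambda_k\tau^{kp}=\sigma^p$, where $\sigma=\sum_{k\geq 1}\lambda_k\tau^k$, whatever the image of $x_2$ is. Sending $x_2\mapsto\sigma$ kills $r-x_2^p$ and keeps $x_1$ alive. A new variable is a harmless $p$-th root.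

There are not enough new variables: $\mathfrak{m}$ has $2^{\aleph_0}$ elements, and a single series can involve every $x_k$. But the argument used less than the absence of $x_2$ from $r$. It used a direction along which $r$ and $x_1$ do not change while $a$ does.

\begin{example}\label{ex:hand}
Let $p=3$ and $r=x_1+\sum_{k\ge1}x_k^2$, which involves every variable. Send $x_1\mapsto\tau^3$, send each of $x_2,x_3,x_4$ to the same element $s$, and send all other variables to $0$. Then $r\mapsto\tau^3+\tau^6+3s^2=(\tau+\tau^2)^3$, independently of $s$. With $s=\tau+\tau^2$ the element $r-x_2^3$ is killed and $x_1$ is not. So $x_1\notin(r-x_2^3)$.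

Now add the relation $x_2-x_5^3$. It requires the image of $x_2$ to be a cube, which $\tau+\tau^2$ is not. The remedy is to start deeper and to use a second direction:
\[
x_1\mapsto\tau^9,\qquad x_2,x_3,x_4\mapsto\tau^3+\tau^6,\qquad x_5,x_6,x_7\mapsto\tau+\tau^2,
\]
and $x_k\mapsto 0$ for $k\geq 8$. Then $r\mapsto\tau^9+\tau^{18}=(\tau^3+\tau^6)^3$ and $\tau^3+\tau^6=(\tau+\tau^2)^3$, so both relations are killed and $x_1$ survives.
\end{example}

The example contains the three ingredients of the proof. The direction $(0,1,1,1,0,\dots)$ is a nonzero solution of $\sum_k y_k^2=0$; in general the Chevalley--Warning theorem supplies such solutions. That theorem handles finitely many equations, whereas a general series has infinitely many homogeneous components, so we shall work modulo a power $\tau^n$. Each relation consumes one $p$-th root, so for $L$ relations we start from $x_1\mapsto\tau^{p^L}$ and take $n=p^L+1$.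

\subsection{Invisible directions}

Let $V$ be the $F$-vector space with basis $e_1,e_2,\dots$, whose elements are finite sums $v=\sum_kv^{(k)}e_k$. It is countable, because $F$ is finite. We identify a linear functional $a\in V^*$ with the series $\sum_ka(e_k)x_k\in\mathfrak{m}$. So $V^*$ is the space of all linear forms in $\Lambda$, infinite sums included, and $x_k(v)=v^{(k)}$. Both $V^*$ and $\mathfrak{m}$ are sets of all functions from a countably infinite set to $F$, so $|V^*|=|\mathfrak{m}|=2^{\aleph_0}$.

An element of $\Lambda$ can be restricted to a finite-dimensional piece of $V$. For $c_0,\dots,c_m\in V$ and $f\in\Lambda$ let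
\[
f(T_0c_0+\dots+T_mc_m)\in F[[T_0,\dots,T_m]]
\]
be the result of the substitution $x_k\mapsto\sum_jc_j^{(k)}T_j$. These linear forms vanish for all $k$ beyond some $K$, so the substitution is the composite of $\Lambda\to F[[x_1,\dots,x_K]]$ with a linear change of variables. It is a ring homomorphism that sends the homogeneous component of degree $i$ of $f$ to a homogeneous polynomial of degree $i$; in particular it sends $\mathfrak{m}$ into $(T_0,\dots,T_m)$. A further linear substitution in the $T_j$ has the effect that the notation suggests, since this holds for polynomials in $x_1,\dots,x_K$ and can be checked degree by degree. For $a\in V^*$ we have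
\begin{equation}\label{eq:linear}
a(T_0c_0+\dots+T_mc_m)=a(c_0)T_0+\dots+a(c_m)T_m .
\end{equation}

For a finite set $P\subset\mathfrak{m}$, a finite tuple $c=(c_0,\dots,c_m)$ in $V$ and an integer $n\ge2$, let $C(P,c,n)$ be the set of $v\in V$ such that for all $f\in P$
\begin{equation}\label{eq:cone}
f(T_0c_0+\dots+T_mc_m+Tv)\equiv f(T_0c_0+\dots+T_mc_m)\pmod{(T_0,\dots,T_m,T)^n}.
\end{equation}
These are the directions $v$ that the series in $P$ do not see, up to degree $n$, when $v$ is added to the directions $c_0,\dots,c_m$ already in use. The right side of \eqref{eq:cone} is the left side at $T=0$. So \eqref{eq:cone} says that the left side has coefficient $0$ at every monomial $T_0^{i_0}\cdots T_m^{i_m}T^j$ with $j\ge1$ and total degree less than $n$. Two consequences follow. Replacing $v$ by $\lambda v$ multiplies such a coefficient by $\lambda^j$, so $C(P,c,n)$ is closed under multiplication by scalars. And if $a\in P$ is a linear form, then by \eqref{eq:linear} the coefficient of $T$ is $a(v)$, so $a$ vanishes on $C(P,c,n)$ because $n\ge2$.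

A linear form that does not vanish on $C(P,c,n)$ can play the role of a new variable. The next lemma shows that all but finitely many linear forms qualify. We recall the Chevalley--Warning theorem: if $g_1,\dots,g_s$ are nonzero polynomials in $D$ variables over a finite field of characteristic $p$ and $\sum_i\deg g_i<D$, then the number of their common zeros over that field is divisible by $p$. In particular, if the $g_i$ have no constant term, they have a common zero other than $0$.

\begin{lemma}\label{lem:CW}
Only finitely many $a\in V^*$ vanish identically on $C(P,c,n)$.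
\end{lemma}

\begin{proof}
Let $\mathcal{M}$ be the finite set of monomials $\mu=T_0^{i_0}\cdots T_m^{i_m}T^j$ with $j\ge1$ and total degree less than $n$, write $j=j(\mu)$, and put $D_0=|P|\sum_{\mu\in\mathcal{M}}j(\mu)$ and $D=D_0+1$. We show first that every subspace $W\subset V$ of dimension $D$ contains a nonzero element of $C(P,c,n)$.

Let $w_1,\dots,w_D$ be a basis of $W$ and $v=\sum_iy_iw_i$ with $y\in F^D$. For $f\in P$ the series $f(\sum_lT_lc_l+Tv)$ arises from $f(\sum_lT_lc_l+\sum_iY_iw_i)$ by the substitution $Y_i\mapsto y_iT$. Let $g_{f,\mu}(Y_1,\dots,Y_D)$ be the component of degree $j$ of the coefficient of $T_0^{i_0}\cdots T_m^{i_m}$ in the latter series. It is a homogeneous polynomial of degree $j=j(\mu)\ge1$, or zero, and the coefficient of $\mu$ in $f(\sum_lT_lc_l+Tv)$ is $g_{f,\mu}(y)$. So $v\in C(P,c,n)$ if and only if $y$ is a common zero of all $g_{f,\mu}$ with $f\in P$ and $\mu\in\mathcal{M}$. The degrees of the nonzero $g_{f,\mu}$ add up to at most $D_0<D$, a bound that does not depend on $W$. By the Chevalley--Warning theorem there is a common zero $y\ne0$.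

Let $V_0$ be the span of $C(P,c,n)$. If $\dim V/V_0\ge D$, then lifting $D$ independent vectors gives a subspace $W$ of dimension $D$ with $W\cap V_0=0$, contrary to what we just proved. Hence $\dim V/V_0\le D_0$. The functionals that vanish on $C(P,c,n)$ form the space $(V/V_0)^*$, which has at most $p^{D_0}$ elements.
\end{proof}

The finiteness of $F$ is used twice here, in the Chevalley--Warning theorem and in the final count. Over the real numbers the lemma would fail: for $P=\{\sum_kx_k^2\}$ and $n\ge3$ the coefficient of $T^2$ is $\sum_k(v^{(k)})^2$, so $0$ is the only invisible direction.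

\subsection{Finitely many relations}

We now carry out the computation of Example~\ref{ex:hand} in general. The relations are ordered, and each root $a_i$ is required to be new only with respect to $x_1$, the earlier roots, and $r_1,\dots,r_i$. Nothing is assumed about how later series $r_j$ depend on $a_i$; for instance $r_j=a_i$ is allowed.

\begin{proposition}\label{prop:finite}
Let $L\ge1$, $r_1,\dots,r_L\in\mathfrak{m}$ and $a_1,\dots,a_L\in V^*$, and put
\[
P_i=\{x_1,\;r_1,\dots,r_i,\;a_1,\dots,a_{i-1}\}.
\]
Suppose that for every $i$, every finite tuple $c$ in $V$ and every $n\ge2$, the form $a_i$ does not vanish identically on $C(P_i,c,n)$. Then $x_1$ does not lie in the ideal generated by $r_1-a_1^p,\dots,r_L-a_L^p$.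
\end{proposition}

\begin{proof}
Put $n=p^L+1$ and $B=F[\tau]/(\tau^n)$. We construct a ring homomorphism $\mathrm{ev}\colon\Lambda\to B$ with $\mathrm{ev}(r_i-a_i^p)=0$ for all $i$ and $\mathrm{ev}(x_1)=\tau^{p^L}\ne0$. First we choose directions in which the relations become a triangular system, and then we solve the system in $B$.

\emph{Directions.} Let $c_0=e_1$. For $i=1,\dots,L$ in turn choose $c_i\in C(P_i,(c_0,\dots,c_{i-1}),n)$ with $a_i(c_i)=1$. This is possible by the hypothesis and because the set is closed under scalars. Let $\varphi(f)=f(T_0c_0+\dots+T_Lc_L)$, and let $g_i\in F[T_0,\dots,T_{i-1}]$ be the part of degree less than $n$ of $r_i(T_0c_0+\dots+T_{i-1}c_{i-1})$, a polynomial without constant term. We claim that for $1\le i\le L$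
\begin{align}
\varphi(x_1)&=T_0,\label{eq:x}\\
\varphi(r_i)&\equiv g_i(T_0,\dots,T_{i-1})\pmod{(T_0,\dots,T_L)^n},\label{eq:r}\\
\varphi(a_i)&=T_i+\sum_{j<i}a_i(c_j)T_j.\label{eq:a}
\end{align}
A linear form in $P_j$ vanishes at $c_j$. Since $x_1\in P_j$ for $j\ge1$ and $x_1(c_0)=1$, formula \eqref{eq:linear} gives \eqref{eq:x}. Since $a_i\in P_j$ for $j>i$ and $a_i(c_i)=1$, it gives \eqref{eq:a}. Since $r_i\in P_j$ for $j\ge i$, the congruence \eqref{eq:cone} for $c_j$ reads $r_i(\sum_{l\le j}T_lc_l)\equiv r_i(\sum_{l<j}T_lc_l)$ modulo terms of degree at least $n$. Chaining these congruences for $j=L,L-1,\dots,i$ gives \eqref{eq:r}. Thus $r_i$ involves only $T_0,\dots,T_{i-1}$, while $a_i$ is $T_i$ up to earlier variables: the $i$-th relation prescribes the value of $T_i$, provided that the value of $g_i$ has a $p$-th root.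

\emph{Values.} To keep $p$-th roots available we track divisibility of exponents. For $0\le i\le L$ let $J_i\subset B$ be the $F$-span of the powers $\tau^{kp^{L-i}}$ with $k\ge1$. Each $J_i$ is closed under multiplication, and $J_0\subset J_1\subset\dots\subset J_L=(\tau)$. Moreover every $\rho\in J_{i-1}$ has a $p$-th root in $J_i$: if $\rho=\sum_k\lambda_k\tau^{kp^{L-i+1}}$ is a finite sum with $\lambda_k\in F$, then $\sigma=\sum_k\lambda_k\tau^{kp^{L-i}}\in J_i$ satisfies $\sigma^p=\rho$, because $\lambda_k^p=\lambda_k$ in $\mathbb{F}_p$.

We define $s_i\in J_i$ recursively. Put $s_0=\tau^{p^L}$. Let $1\le i\le L$ and suppose that $s_j\in J_j\subset J_{i-1}$ is defined for $j<i$. Then $\rho_i=g_i(s_0,\dots,s_{i-1})$ lies in $J_{i-1}$, since $g_i$ has no constant term and $J_{i-1}$ is a subspace closed under multiplication. Choose $\sigma_i\in J_i$ with $\sigma_i^p=\rho_i$ and put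
\[
s_i=\sigma_i-\sum_{j<i}a_i(c_j)s_j\in J_i .
\]

\emph{Evaluation.} All $s_j$ lie in $(\tau)$ and $(\tau)^n=0$, so $T_j\mapsto s_j$ defines a ring homomorphism
\[
F[[T_0,\dots,T_L]]/(T_0,\dots,T_L)^n\to B .
\]
Let $\mathrm{ev}$ be its composite with $\varphi$. By \eqref{eq:r}, $\mathrm{ev}(r_i)=\rho_i$. By \eqref{eq:a}, $\mathrm{ev}(a_i)=s_i+\sum_{j<i}a_i(c_j)s_j=\sigma_i$. Hence $\mathrm{ev}(r_i-a_i^p)=\rho_i-\sigma_i^p=0$ for all $i$. By \eqref{eq:x}, $\mathrm{ev}(x_1)=\tau^{p^L}$, which is nonzero in $B$ since $p^L<n$. So the kernel of $\mathrm{ev}$ contains the ideal generated by the $r_i-a_i^p$ but not $x_1$.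
\end{proof}

\subsection{The recursion}

It remains to choose one root for each element of $\mathfrak{m}$ so that every finite family of relations, taken in a fixed order, satisfies the hypothesis of Proposition~\ref{prop:finite}. When a root is chosen we do not know in which finite families it will appear, and so we do not know $P$, $c$ or $n$. We therefore impose the condition for all of them. This is affordable: there are only countably many pairs $(c,n)$, and if $\mathfrak{m}$ is well ordered so that each element has fewer than $2^{\aleph_0}$ predecessors, then fewer than $2^{\aleph_0}$ sets $P$ matter at each stage.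

\begin{proof}[Proof of Theorem~\ref{thm:ideal}]
Let $\mathfrak{c}$ be the least ordinal of cardinality $2^{\aleph_0}$, and enumerate $\mathfrak{m}=\{r_\alpha:\alpha<\mathfrak{c}\}$ without repetition. By transfinite recursion we choose $a_\alpha\in V^*$ for $\alpha<\mathfrak{c}$ with the following property.
\begin{itemize}
\item[$(*)$] For every finite set $P\subset\{x_1\}\cup\{r_\beta:\beta\le\alpha\}\cup\{a_\beta:\beta<\alpha\}$, every finite tuple $c$ in $V$ and every $n\ge2$, the form $a_\alpha$ does not vanish identically on $C(P,c,n)$.
\end{itemize}
Suppose that $a_\beta$ is chosen for $\beta<\alpha$, and put $\kappa=\max(|\alpha|,\aleph_0)$. Then $\kappa<2^{\aleph_0}$, because $\alpha<\mathfrak{c}$ and $\aleph_0<2^{\aleph_0}$; the continuum hypothesis is not needed. A set of cardinality at most $\kappa$ has at most $\kappa$ finite subsets, and $V$ is countable, so there are at most $\kappa$ triples $(P,c,n)$. By Lemma~\ref{lem:CW} each of them excludes finitely many forms. So at most $\kappa<|V^*|$ forms are excluded, and $a_\alpha$ exists.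

Let $I$ be the ideal of $\Lambda$ generated by all $r_\alpha-a_\alpha^p$. The generators lie in $\mathfrak{m}$, so $I\subset\mathfrak{m}$, and $r_\alpha\equiv a_\alpha^p$ modulo $I$ with $a_\alpha\in\mathfrak{m}$. Suppose that $x_1\in I$. Then $x_1$ lies in the ideal generated by finitely many $r_{\alpha_i}-a_{\alpha_i}^p$ with $\alpha_1<\dots<\alpha_L$, and $L\ge1$ since $x_1\ne0$. The set $\{x_1,r_{\alpha_1},\dots,r_{\alpha_i},a_{\alpha_1},\dots,a_{\alpha_{i-1}}\}$ is one of the sets $P$ in $(*)$ for $\alpha=\alpha_i$. So Proposition~\ref{prop:finite} applies and gives a contradiction. Hence $x_1\notin I$. Finally $\mathfrak{m}=I+\mathfrak{m}^2$ and $I\ne\mathfrak{m}$, so $I$ is not closed by Lemma~\ref{lem:dense}.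
\end{proof}

This also completes the proofs of Theorems~\ref{thm:group} and~\ref{thm:main}.

\section{Free groups and Cartesian products}\label{sec:free}

Let $Q$ be the perfect group of Theorem~\ref{thm:group}. Any group that maps onto $\Gamma$ has $Q$ as an image. We apply this first with a continuous map and then with an abstract one.

\subsection{Free pro-$p$ and free prosoluble groups}

A map from a set $X$ to a profinite group $H$ \emph{converges to $1$} if every open normal subgroup of $H$ contains the images of all but finitely many elements of $X$. The \emph{free pro-$p$ group of rank $d$} is a pro-$p$ group $\Phi$ with a map $X\to\Phi$ converging to $1$, where $|X|=d$, such that every map from $X$ to a pro-$p$ group $H$ that converges to $1$ factors through a unique continuous homomorphism $\Phi\to H$. The image of $X$ generates a dense subgroup of $\Phi$. The free prosoluble group of rank $d$ is defined in the same way, with ``prosoluble'' in place of ``pro-$p$''. For these notions, and for the fact that a countably based profinite group has a countable generating set converging to $1$, see \cite[\S\S 2.4, 2.6, 3.3]{RZ}. For $\Gamma$ such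 a set can be written down.

\begin{lemma}\label{lem:gens}
Let $Y\subset\Gamma$ be the countable set of all $e_{ij}(M)$, $h_{12}(1+M)$ and $h_{23}(1+M)$, where $M\ne1$ is a monomial and $i\ne j$. Then the inclusion $Y\to\Gamma$ converges to $1$, and $Y$ generates a dense subgroup of $\Gamma$.
\end{lemma}

\begin{proof}
The kernels of the maps $\Gamma\to\Gamma_k$ form a base of neighborhoods of $1$. Only finitely many monomials survive in $\Lambda_k$, so all but finitely many elements of $Y$ lie in the $k$-th kernel. For density we show that the image of $Y$ generates $\Gamma_k$. By Lemma~\ref{lem:LDU} it suffices to obtain $e_{ij}(s)$, $h_{12}(1+s)$ and $h_{23}(1+s)$ for $s\in\mathfrak{m}_k$. Write $s=\sum_M\lambda_MM$ with integers $0\le\lambda_M<p$. Then $e_{ij}(s)=\prod_Me_{ij}(M)^{\lambda_M}$. As $h_{12}$ and $h_{23}$ are homomorphisms on the group $1+\mathfrak{m}_k$, it remains to see that the elements $1+M$ generate $1+\mathfrak{m}_k$. If $s\in\mathfrak{m}_k^j$ with $j\geq1$, then $\prod_{\deg M=j}(1+M)^{\lambda_M}\equiv1+s$ modulo $\mathfrak{m}_k^{j+1}$, so $1+s$ lies in this product times $1+\mathfrak{m}_k^{j+1}$. Descending induction on $j$,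 starting from $\mathfrak{m}_k^k=0$, finishes the proof.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(b)]
Let $\Phi$ be the free pro-$p$ or free prosoluble group on a set $X$ with $|X|=d$. If $d$ is finite, then $\Phi$ is finitely generated. It has no nontrivial perfect image by part (a) in the pro-$p$ case, and by the known fact on finitely generated prosoluble groups quoted in Section~\ref{sec:intro} in the prosoluble case. Let $d$ be infinite. Map a countably infinite subset of $X$ bijectively onto $Y$ and the rest of $X$ to $1$. By Lemma~\ref{lem:gens} this map converges to $1$. Since $\Gamma$ is pro-$p$, and hence also prosoluble, the map induces in both cases a continuous homomorphism $\Phi\to\Gamma$. Its image is compact and contains $Y$, so it is $\Gamma$. Thus $Q$ is an image of $\Phi$.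
\end{proof}

\subsection{The product of the groups $\Gamma_k$}

The natural map goes the wrong way: $g\mapsto(\pi_k(g))_k$ embeds $\Gamma$ in $\prod_k\Gamma_k$. We need a homomorphism back, which must assign a series to a sequence $(f_k)$ of truncated polynomials that are not compatible with one another. The coefficients of a fixed monomial in $f_k$ form a sequence in the finite field $F$ that need not stabilize, and an ultrafilter selects a limit for all such sequences in a way that respects sums and products.

Recall that a non-principal ultrafilter $\mathcal{U}$ on $\mathbb{N}=\{1,2,\dots\}$ is a family of subsets that is closed under finite intersections and under passing to supersets, contains exactly one of $A$ and $\mathbb{N}\setminus A$ for every $A\subset\mathbb{N}$, and contains all cofinite sets. If $(\lambda_k)$ is a sequence in a finite set, defined for all large $k$, then there is exactly one value $\lambda$ with $\{k:\lambda_k=\lambda\}\in\mathcal{U}$; this is the \emph{$\mathcal{U}$-limit} of the sequence. A sequence that is eventually constant has its eventual value as $\mathcal{U}$-limit.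

\begin{proof}[Proof of Theorem~\ref{thm:more}(c)]
Fix a non-principal ultrafilter $\mathcal{U}$ on $\mathbb{N}$. For $f\in\Lambda$, or for $f\in\Lambda_k$ and a monomial $M$ that survives in $\Lambda_k$, let $f[M]$ be the coefficient of $M$ in $f$. Define $\theta\colon\prod_k\Lambda_k\to\Lambda$ by letting $\theta((f_k))[M]$ be the $\mathcal{U}$-limit of the sequence $f_k[M]$, which is defined for all large $k$.

The map $\theta$ is a ring homomorphism. Let $f=\theta((f_k))$ and $g=\theta((g_k))$, and fix a monomial $M$. If $M$ survives in $\Lambda_k$ then so do its divisors, and $(f_kg_k)[M]=\sum_{M'M''=M}f_k[M']\,g_k[M'']$. The monomial $M$ has finitely many divisors $M'$, so the set $A$ of those $k$ for which $M$ survives in $\Lambda_k$ and $f_k[M']=f[M']$, $g_k[M']=g[M']$ for all divisors $M'$ is a finite intersection of members of $\mathcal{U}$. Hence $A\in\mathcal{U}$. For $k\in A$ we have $(f_kg_k)[M]=(fg)[M]$ and $(f_k+g_k)[M]=(f+g)[M]$. So $\theta$ preserves products and sums. Moreover $\theta((\pi_k(f))_k)=f$ for $f\in\Lambda$, since $\pi_k(f)[M]=f[M]$ for all large $k$; in particular $\theta(1)=1$.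

Applying $\theta$ to matrix entries gives a group homomorphism from $\mathrm{SL}_3(\prod_k\Lambda_k)=\prod_k\mathrm{SL}_3(\Lambda_k)$ to $\mathrm{SL}_3(\Lambda)$. If $(g_k)\in\prod_k\Gamma_k$, the matrix of constant terms of each $g_k$ is the identity, so the same holds for the image, which therefore lies in $\Gamma$. Every $g\in\Gamma$ is the image of $(\pi_k(g))_k\in\prod_k\Gamma_k$. Hence $\prod_k\Gamma_k$ maps onto $\Gamma$, and so onto $Q$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{DDMS}
Dixon, du Sautoy, Mann and Segal, \emph{Analytic Pro-$p$ Groups}.

\bibitem{GG}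
\emph{Groups and Geometries}, \texttt{https://core.ac.uk/download/595727752.pdf}.

\bibitem{RZ}
Ribes and Zalesskii, \emph{Profinite Groups}.

\end{thebibliography}
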